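\title{A discontinuous derivation from $L(\mathbb F_n)$ into an algebra of affiliated operators}

\begin{abstract}
Let $M$ be a finite von Neumann algebra with separable predual and let $U$ be the algebra of operators affiliated with $M\overline\otimes M^o$. We show that a derivation $M\to U$ need not be continuous from the topology of bounded convergence in measure to the topology of convergence in measure. For $M=L(\mathbb F_n)$, $2\le n<\infty$, we construct a derivation that is unbounded in measure on the unitary group of $M$; it is not even continuous from the norm topology. The main step is an extension theorem: if the $d\times d$ matrix models of self-adjoint generators of $M$ have volume at least $c^{d^2}$, with $c>0$ independent of the precision of the model, then the values of a derivation on these generators can be prescribed arbitrarily. Its proof combines the injectivity of $U$ as a module over itself with a volume bound for almost critical points of cubic polynomials.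
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Derivations into affiliated operators}
Let $A$ be a von Neumann algebra with a faithful normal tracial state $\tau$, acting on $L^2(A,\tau)$; we write $\|x\|_2=\tau(x^*x)^{1/2}$. A closed, densely defined operator is \emph{affiliated} with $A$ if it commutes with every unitary of the commutant $A'$. The affiliated operators form a $*$-algebra $U(A)\supset A$, in which sum and product are the closures of the usual ones. The \emph{topology of convergence in measure} on $U(A)$ is the translation invariant topology in which the sets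
\[
\mathcal N(\varepsilon,\delta)=\{x\in U(A):\ \|xf\|\le\varepsilon\ \text{for some projection } f\in A \text{ with } \tau(1-f)\le\delta\},\qquad \varepsilon,\delta>0,
\]
form a neighborhood base of $0$. When $A$ has separable predual, $U(A)$ is a complete separable metrizable topological algebra. For $A=L^\infty(\Omega)$, the algebra $U(A)$ consists of all measurable functions on $\Omega$, and $\mathcal N(\varepsilon,\delta)$ of those bounded by $\varepsilon$ off a set of measure at most $\delta$.

Throughout, $M$ is a von Neumann algebra with separable predual and a faithful normal tracial state $\tau$. Its opposite algebra $M^o$ has elements $x^o$ $(x\in M)$, product $x^oy^o=(yx)^o$, adjoint $(x^o)^*=(x^*)^o$ and trace $\tau^o(x^o)=\tau(x)$. We put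
\[
N=M\overline\otimes M^o,\qquad U=U(N),
\]
and denote the trace $\tau\otimes\tau^o$ of $N$ again by $\tau$. Left multiplication makes $U$ an $M$-bimodule, $a\cdot\xi\cdot b=(a\otimes b^o)\xi$, and a \emph{derivation} is a linear map $\Delta:M\to U$ with $\Delta(xy)=x\cdot\Delta(y)+\Delta(x)\cdot y$, that is,
\begin{equation}\label{eq:leibniz}
\Delta(xy)=(x\otimes1)\Delta(y)+(1\otimes y^o)\Delta(x)\qquad(x,y\in M).
\end{equation}
We say that $\Delta$ is \emph{continuous from bounded convergence in measure to convergence in measure} if $\Delta(x_i)\to\Delta(x)$ in measure for every net $(x_i)$ in $M$ with $\sup_i\|x_i\|<\infty$ and $x_i\to x$ in measure. The following is posed as an open question in \cite{OWR}.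

\medskip
\noindent\textbf{Question.} \emph{Is every derivation $\Delta:M\to U(M\overline\otimes M^o)$ continuous from bounded convergence in measure to convergence in measure?}
\medskip

The simplest example shows what is gained by taking values in $U$ rather than in $N$. For $M=L^\infty[0,1]$ the algebra $U$ consists of the measurable functions on the unit square, and the difference quotient $\Delta(\phi)(s,t)=(\phi(s)-\phi(t))/(s-t)$ is a derivation defined on \emph{all} bounded functions, because one can divide by $s-t$ in $U$. The same division makes derivations rigid: if the center of $M$ contains a normal element with atomless distribution, every derivation is inner, and inner derivations are continuous (Section~\ref{sec:prelim}). One may therefore guess that a derivation defined on all of $M$ has no room to be discontinuous. The guess is wrong.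

Let $L(\mathbb F_n)$ be the von Neumann algebra generated by the left regular representation of the free group $\mathbb F_n$. We regard group elements as unitaries in $L(\mathbb F_n)$; the trace satisfies $\tau(e)=1$ and $\tau(h)=0$ for $h\ne e$.

\begin{theorem}\label{thm:main}
Let $M=L(\mathbb F_n)$, $2\le n<\infty$. There are a derivation $\Delta:M\to U$ and unitaries $w_m\in M$ $(m\ge1)$ such that for all $C>0$ and $0<\delta<1/8$,
\[
\Delta(w_m)\notin\mathcal N(C,\delta)\qquad\text{whenever } m>2C^2.
\]
Consequently $x_m=m^{-1/4}w_m$ satisfies $\|x_m\|\to0$, but $\Delta(x_m)\not\to0$ in measure.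
\end{theorem}

A sequence tending to $0$ in norm is bounded and tends to $0$ in measure, so the answer to the Question is negative.

\subsection{Prescribing a derivation on generators}
The derivation of Theorem~\ref{thm:main} comes from an extension theorem whose hypothesis concerns matrices that imitate the generators of $M$. Let $M_d=M_d(\mathbb C)$, let $M_d^{sa}$ be its self-adjoint part, $\mathrm{Tr}$ the trace and $\mathrm{tr}=\frac1d\mathrm{Tr}$; put $D=d^2$. On $M_d$, $M_d^{sa}$ and their powers we use the real inner product and norm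
\[
\langle a,b\rangle=d\,\mathrm{Re}\,\mathrm{Tr}(a^*b),\qquad |a|^2=D\,\mathrm{tr}(a^*a),
\]
and $\mathrm{vol}$ is Lebesgue measure for this Euclidean structure. The real dimensions of $M_d^{sa}$ and $M_d$ are $D$ and $2D$. To see the reason for the normalization, let $v_k(\rho)$ be the volume of a ball of radius $\rho$ in $\mathbb R^k$, $k\ge1$. Then
\begin{equation}\label{eq:ball}
\bigl(2\rho/\sqrt k\bigr)^k\le v_k(\rho)\le\bigl(2\pi e\rho^2/k\bigr)^{k/2}:
\end{equation}
the ball contains a cube of side $2\rho/\sqrt k$, and $v_k(\rho)=\pi^{k/2}\rho^k/\Gamma(\frac k2+1)$ with $\Gamma(z+1)\ge\int_z^\infty t^ze^{-t}\,dt\ge z^ze^{-z}$. Thus $\{x\in(M_d^{sa})^n:\sum_i\mathrm{tr}(x_i^2)\le R^2\}$, a ball of radius $R\sqrt D$ in dimension $nD$, has volume between $c^D$ and $C^D$ with $c,C>0$ depending only on $R$ and $n$.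

For self-adjoint $X_1,\dots,X_n\in M$, $l\in\mathbb N$ and $\sigma>0$, the open set of \emph{matrix models} is
\[
\mathcal X_d(l,\sigma)=\{x\in(M_d^{sa})^n:\ |\mathrm{tr}\,w(x)-\tau(w(X))|<\sigma\ \text{ for all words } w \text{ of length}\le l\}.
\]

\begin{definition}\label{def:V}
Elements $X_1,\dots,X_n\in M$ $(n\ge1)$ satisfy \emph{hypothesis} (V) if they are distinct, self-adjoint, generate $M$ as a von Neumann algebra, and there is $c_0\in(0,1]$ such that for all $l\in\mathbb N$ and $\sigma>0$ there is $d\ge1$ with $\mathrm{vol}\,\mathcal X_d(l,\sigma)\ge c_0^{\,D}$.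
\end{definition}

The point is that $c_0$ does not depend on $(l,\sigma)$: however precise the model, the models do not concentrate near a set of lower dimension.

\begin{theorem}\label{thm:ext}
Let $X_1,\dots,X_n\in M$ satisfy \textup{(V)}. For all $z_1,\dots,z_n\in U$ there is a derivation $\Delta:M\to U$ with $\Delta(X_i)=z_i$ for all $i$.
\end{theorem}

\subsection{Plan of the proof}
Let $u,v$ be two of the free generators of $\mathbb F_n$. Section~\ref{sec:main} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:ext}: free semicircular generators satisfy (V), this yields a derivation with $\Delta(u)=0$ and $\Delta(v)=v\otimes1$, and a fourth moment computation shows that such a derivation is unbounded on explicit words in $u$ and $v$. In particular, it cannot be obtained from its values on the group algebra by continuity, so Theorem~\ref{thm:ext} has to be proved by algebraic extension. Section~\ref{sec:algebra} does this: $U$ is an injective module over itself, and the only obstruction is a linear relation $\sum_i\zeta_i\Delta(X_i)=0$ that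 follows formally from finitely many identities among elements of $M$. Such a relation says that $X$ is a critical value of the projection of a variety cut out by quadratic equations. Section~\ref{sec:volume} proves a quantitative statement of Sard type with constants exponential in the dimension, and Section~\ref{sec:indep} applies it to the matrix models to contradict (V).

\section{Affiliated operators and inner derivations}\label{sec:prelim}

We use the following standard facts about $U(A)$, for $A$ as in Section~\ref{sec:intro}. Every $x\in U(A)$ has a polar decomposition $x=\upsilon|x|$, where $\upsilon\in A$ is a partial isometry and the spectral projections of $|x|$ lie in $A$. The \emph{left} and \emph{right supports} $\mathrm l(x)=\upsilon\upsilon^*$ and $\mathrm r(x)=\upsilon^*\upsilon$ are the smallest projections with $\mathrm l(x)x=x=x\,\mathrm r(x)$, and they have the same trace. If $a\in U(A)$ is normal, its \emph{distribution} is the probability measure $S\mapsto\tau(1_S(a))$ on $\mathbb C$, and $\phi\mapsto\phi(a)$ is a $*$-homomorphism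 into $U(A)$ from the Borel functions that are finite almost everywhere for it. We call $a$ \emph{diffuse} if its distribution has no atoms. Projections satisfy
\begin{equation}\label{eq:proj}
\tau(e\vee f)+\tau(e\wedge f)=\tau(e)+\tau(f),\qquad\text{hence}\qquad \tau(e\wedge f)\ge\tau(e)-\tau(1-f).
\end{equation}

\begin{lemma}\label{lem:U}
Let $x,x_1,\dots,x_k\in U(A)$, let $e,f\in A$ be projections and $\varepsilon,\delta>0$.
\begin{enumerate}
\item[(a)] $U(A)x=U(A)\,\mathrm r(x)$.
\item[(b)] $e\vee f\in U(A)e+U(A)f$.
\item[(c)] If $\tau(\mathrm l(x))\le\delta$, then $x\in\mathcal N(\varepsilon,\delta)$.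
\item[(d)] There is a projection $q\in A$ with $\tau(1-q)\le\delta$ and $qx_1,\dots,qx_k\in A$.
\item[(e)] If $x\in\mathcal N(\varepsilon,\delta)$, there is a projection $q\in A$ with $\|qx\|\le\varepsilon$ and $\tau(1-q)\le\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $x=x\,\mathrm r(x)$, and $\mathrm r(x)=\phi(|x|)\upsilon^*x$ with $\phi(0)=0$, $\phi(t)=1/t$ for $t>0$.
(b) Since $\ker(e+f)=\ker e\cap\ker f$, we have $e\vee f=\mathrm r(e+f)$, which lies in $U(A)(e+f)$ by (a).
(c) Use the projection $1-\mathrm r(x)$.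
(d) For $q_i=1_{[0,t]}(|x_i^*|)$ the operator $q_ix_i=(x_i^*q_i)^*$ is bounded, and $\tau(1-q_i)\le\delta/k$ for large $t$. Take $q=\bigwedge_iq_i$ and use \eqref{eq:proj}.
(e) Let $\|xf\|\le\varepsilon$, $\tau(1-f)\le\delta$, and $q=1-\mathrm l(x(1-f))$. Then $\tau(1-q)=\tau(\mathrm r(x(1-f)))\le\delta$ and $qx=qxf$.
\end{proof}

The next lemma replaces division by $s-t$.

\begin{lemma}\label{lem:division}
If $a\in M$ is normal and diffuse, then $a\otimes1-1\otimes a^o$ is invertible in $U$.
\end{lemma}

\begin{proof}
Let $\mu$ be the distribution of $a$. The commuting normal elements $a\otimes1$ and $1\otimes a^o$ have joint distribution $\mu\times\mu$, and the diagonal has measure $\int\mu(\{s\})\,d\mu(s)=0$. So the distribution of the normal element $b=a\otimes1-1\otimes a^o$ has no atom at $0$, and $\phi(b)$ with $\phi(z)=1/z$ is its inverse.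
\end{proof}

For $\xi\in U$ put $\mathrm{ad}_\xi(x)=(x\otimes1-1\otimes x^o)\xi$. Maps of this form are called \emph{inner} derivations.

\begin{lemma}\label{lem:inner}
\begin{enumerate}
\item[(a)] $\mathrm{ad}_\xi$ is a derivation, and it is continuous for convergence in measure.
\item[(b)] Let $\Delta$ be a derivation and $a\in M$ normal and diffuse with $\Delta(a)=0$. Then $\Delta(b)=0$ for every $b\in M$ that commutes with $a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $y^ox^o=(xy)^o$,
\[
(x\otimes1)(y\otimes1-1\otimes y^o)+(1\otimes y^o)(x\otimes1-1\otimes x^o)=xy\otimes1-1\otimes(xy)^o,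
\]
which gives \eqref{eq:leibniz}. If $y\in M$ lies in $\mathcal N(\varepsilon,\delta)$, so does $y\otimes1$; so does $1\otimes y^o$, because $(1\otimes y^o)(1\otimes q^o)=1\otimes(qy)^o$ with $q$ from Lemma~\ref{lem:U}(e). Continuity follows, since addition and multiplication in $U$ are continuous.

(b) By \eqref{eq:leibniz}, $0=\Delta(ab)-\Delta(ba)=(a\otimes1-1\otimes a^o)\Delta(b)$. Apply Lemma~\ref{lem:division}.
\end{proof}

Now let $\Delta$ be any derivation and $a\in M$ normal and diffuse. For $\xi_a=(a\otimes1-1\otimes a^o)^{-1}\Delta(a)$ the derivation $\Delta-\mathrm{ad}_{\xi_a}$ kills $a$, so $\Delta=\mathrm{ad}_{\xi_a}$ on everything that commutes with $a$. If $a$ is central, $\Delta$ is inner, and the Question has a positive answer for such $M$; the same argument proves Theorem~\ref{thm:ext} at once when $n=1$ and $X_1$ is diffuse. In $L(\mathbb F_n)$ it shows that $\Delta$ is inner on $\{u\}''$ and inner on $\{v\}''$, implemented by uniquely determined elements $\xi_u$ and $\xi_v$. An inner derivation has $\xi_u=\xi_v$. The counterexample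 has $\xi_u=0\ne\xi_v$.

\section{An unbounded derivation on $L(\mathbb F_n)$}\label{sec:main}

In this section we assume Theorem~\ref{thm:ext} and prove Theorem~\ref{thm:main}.

\subsection{Free semicircular elements satisfy (V)}
Unital subalgebras $A_1,\dots,A_n$ of $M$ are \emph{free} if $\tau(a_1\cdots a_k)=0$ whenever $a_j\in A_{i_j}$, $\tau(a_j)=0$ and $i_j\ne i_{j+1}$ for all $j$; elements are free if the algebras they generate are. A self-adjoint element is \emph{semicircular of variance $1$} if its distribution has density $\frac1{2\pi}\sqrt{4-t^2}$ on $[-2,2]$. A GUE matrix is a random $x\in M_d^{sa}$ whose diagonal entries and real and imaginary parts of entries above the diagonal are independent centered Gaussians, with variance $1/d$ on the diagonal and $1/(2d)$ above it. Voiculescu's theorem \cite{Voi} states: if $x_1,\dots,x_n$ are independent GUE matrices and $X_1,\dots,X_n$ are free semicircular elements of variance $1$, then $\mathbb E\,\mathrm{tr}\,w(x)\to\tau(w(X))$ as $d\to\infty$, for every word $w$.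

\begin{lemma}\label{lem:GUE}
Free semicircular generators $X_1,\dots,X_n$ of $M=L(\mathbb F_n)$ of variance $1$ satisfy \textup{(V)} with $c_0=\frac12$.
\end{lemma}

\begin{proof}
The $X_i$ are distinct, since $\tau(X_iX_j)=0$ for $i\ne j$ and $\tau(X_i^2)=1$. For $a\in M_d^{sa}$ we have $|a|^2=d\sum_ia_{ii}^2+2d\sum_{i<j}|a_{ij}|^2$. Hence the standard Gaussian measure on $(M_d^{sa})^n$, with density $(2\pi)^{-nD/2}e^{-|x|^2/2}$, makes $x_1,\dots,x_n$ independent GUE matrices.

To pass from expectations to probabilities we bound variances. Let $w$ be a word of length $l\ge1$ with letters $i_1,\dots,i_l$ and $\phi(x)=\mathrm{tr}\,w(x)$. By cyclicity of the trace, $d\phi(x)[h]=\sum_{s=1}^l\mathrm{tr}(w_s(x)h_{i_s})$ with words $w_s$ of length $l-1$. By Cauchy--Schwarz and $\mathrm{tr}(h_i^2)\le|h|^2/D$,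
\[
|d\phi(x)[h]|\le\sum_{s=1}^l\mathrm{tr}\bigl(w_s(x)^*w_s(x)\bigr)^{1/2}\,|h|\,D^{-1/2},
\]
so the gradients of $\mathrm{Re}\,\phi$ and $\mathrm{Im}\,\phi$ have squared norm at most $\frac lD\sum_s\mathrm{tr}(w_s^*w_s)$. The Gaussian Poincar\'e inequality, $\mathrm{Var}(\psi)\le\mathbb E|\nabla\psi|^2$ for a real polynomial $\psi$ of a standard Gaussian vector, gives
\[
\mathrm{Var}(\mathrm{Re}\,\phi)+\mathrm{Var}(\mathrm{Im}\,\phi)\le\frac{2l}D\sum_{s=1}^l\mathbb E\,\mathrm{tr}(w_s^*w_s).
\]
Each $w_s^*w_s$ is again a word, so the expectations converge and the right side tends to $0$. By Chebyshev's inequality $\mathrm{tr}\,w(x)\to\tau(w(X))$ in probability. Given $(l,\sigma)$, only finitely many words occur, so $\mathcal X_d(l,\sigma)$ has Gaussian measure at least $\frac12$ for large $d$. The density is at most $1$, so the volume is at least $\frac12\ge2^{-D}$.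
\end{proof}

\subsection{The derivation}
Let $u_1,\dots,u_n$ be the free generators, $u=u_1$, $v=u_2$. Since $\tau(u_i^k)=0$ for $k\ne0$, the distribution of $u_i$ is Haar measure on the circle; in particular $u_i$ is diffuse. Let $\Phi:[-2,2]\to[0,1]$ be the cumulative distribution function of the semicircle law, a homeomorphism, and $X_i=\phi(u_i)$ with $\phi(e^{2\pi\sqrt{-1}\,t})=\Phi^{-1}(t)$ for $0\le t<1$. Then $X_i$ is semicircular of variance $1$ and $u_i=\exp(2\pi\sqrt{-1}\,\Phi(X_i))$, so $\{X_i\}''=\{u_i\}''$ and the $X_i$ generate $M$. The algebras $\{u_i\}''$ are free: an alternating product of trigonometric polynomials of trace $0$ is a combination of nontrivial reduced words, and general elements are $\|\cdot\|_2$-limits of norm bounded sequences of trigonometric polynomials. So (V) holds by Lemma~\ref{lem:GUE}.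

Put $\xi=(v\otimes1-1\otimes v^o)^{-1}(v\otimes1)$. By Theorem~\ref{thm:ext} there is a derivation $\Delta$ with $\Delta(X_2)=\mathrm{ad}_\xi(X_2)$ and $\Delta(X_i)=0$ for $i\ne2$. Lemma~\ref{lem:inner}(b), applied to $\Delta$ and $X_1$ and to $\Delta-\mathrm{ad}_\xi$ and $X_2$, gives
\begin{equation}\label{eq:uv}
\Delta(u^k)=0\quad(k\ge0),\qquad\Delta(v)=\mathrm{ad}_\xi(v)=v\otimes1 .
\end{equation}

\subsection{The unitaries $w_m$}
By induction, \eqref{eq:leibniz} gives
\[
\Delta(a_1\cdots a_k)=\sum_{j=1}^k\bigl(a_1\cdots a_{j-1}\otimes(a_{j+1}\cdots a_k)^o\bigr)\Delta(a_j).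
\]
Let $w$ be a product of positive powers of $u$ and $m$ letters $v$, and let $h_j$ be the prefix of $w$ that ends with the $j$-th letter $v$. By \eqref{eq:uv} this letter contributes $h_j\otimes(h_j^{-1}w)^o$, and $(h_j^{-1}w)^o=w^o(h_j^{-1})^o$. Therefore
\begin{equation}\label{eq:Dw}
\Delta(w)=(1\otimes w^o)\sum_{j=1}^m\gamma(h_j),\qquad\gamma(h)=h\otimes(h^{-1})^o .
\end{equation}
The map $\gamma$ is a homomorphism from $\mathbb F_n$ to the unitary group of $N$, because $(h^{-1})^o(h'^{-1})^o=((hh')^{-1})^o$, and $\tau(\gamma(h))=|\tau(h)|^2$ is $1$ for $h=e$ and $0$ otherwise. As the $h_j$ are distinct, $\|\Delta(w)\|_2=\sqrt m$.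

A large $2$-norm is not enough. For $w=(uv)^m$ the sum in \eqref{eq:Dw} is $\sum_{j\le m}\gamma(uv)^j$, the unitary $\gamma(uv)$ has Haar distribution, and $|z+\dots+z^m|\le2/|1-z|$ on the circle; so these sums lie in $\mathcal N(C,\delta)$ with $C$ depending on $\delta$ only. The mass must be spread out, and a fourth moment of order $m^2$ guarantees this. It is achieved when the quotients $h_i^{-1}h_j$ $(i\ne j)$ are all different, so we let the exponents of $u$ increase.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $h_j=uv\,u^2v\cdots u^jv$, $w_m=h_m$, $S_m=\sum_{j=1}^m\gamma(h_j)$ and $T=S_m^*S_m$. Then $\tau(T)=m$, and $\tau(T^2)=\sum\tau\bigl(\gamma(h_i^{-1}h_jh_k^{-1}h_l)\bigr)$ is the number of quadruples $(i,j,k,l)\in\{1,\dots,m\}^4$ with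
\[
h_i^{-1}h_j=h_l^{-1}h_k .
\]
For $i<j$ the element $h_i^{-1}h_j=u^{i+1}v\cdots u^jv$ is a nonempty reduced word with positive exponents, from which $i$ and $j$ are read off as first and last exponents of $u$; for $i>j$ it is the inverse of such a word, and for $i=j$ it is $e$. Hence the equation holds exactly if $i\ne j$ and $(l,k)=(i,j)$, or $i=j$ and $k=l$, and $\tau(T^2)=m(m-1)+m^2\le2m^2$. With $e_m=1_{[m/2,\infty)}(T)$,
\[
m=\tau(T)\le\tfrac m2+\tau(Te_m)\le\tfrac m2+\tau(T^2)^{1/2}\tau(e_m)^{1/2},
\]
so $\tau(e_m)\ge\frac{m^2/4}{2m^2}=\frac18$.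

Suppose $\Delta(w_m)\in\mathcal N(C,\delta)$ with $\delta<\frac18$, and let $f$ be a projection with $\tau(1-f)\le\delta$ and $\|\Delta(w_m)f\|\le C$. By \eqref{eq:Dw}, $\|S_mf\|\le C$, since $1\otimes w_m^o$ is unitary. By \eqref{eq:proj}, $\tau(e_m\wedge f)\ge\frac18-\delta>0$, so there is a unit vector $\chi$ in the range of $e_m\wedge f$, and $C^2\ge\|S_m\chi\|^2=(T\chi,\chi)\ge\frac m2$. This proves the first claim. If $\Delta(m^{-1/4}w_m)\in\mathcal N(1,\frac1{16})$, then $\Delta(w_m)\in\mathcal N(m^{1/4},\frac1{16})$, which is false when $m>2m^{1/2}$, that is, $m>4$. So $\Delta(x_m)\not\to0$ in measure.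
\end{proof}

\section{Reduction to a linear independence}\label{sec:algebra}

We turn to Theorem~\ref{thm:ext}. Derivations are linear functionals on a universal module. Let $E$ be the left $U$-module with generators $[x]$ $(x\in M)$ and relations
\[
[\alpha x+\beta y]=\alpha[x]+\beta[y],\qquad[xy]=(x\otimes1)[y]+(1\otimes y^o)[x]\qquad(x,y\in M,\ \alpha,\beta\in\mathbb C).
\]
A map $\Delta:M\to U$ is a derivation exactly if $[x]\mapsto\Delta(x)$ defines a $U$-linear map $E\to U$. If $U$ were a field, such a map could be prescribed on any linearly independent family and extended. The first result shows that extension is always possible over $U$.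

A left $U$-module $V$ is \emph{injective} if every $U$-linear map from a submodule of a module $E'$ into $V$ extends to $E'$. By Baer's criterion, whose proof uses Zorn's lemma, it suffices to extend maps defined on left ideals of $E'=U$.

\begin{lemma}\label{lem:inj}
$U$ is injective as a left $U$-module.
\end{lemma}

\begin{proof}
Let $I\subset U$ be a left ideal and $\varphi:I\to U$ left $U$-linear. We need $z\in U$ with $\varphi(x)=xz$ for $x\in I$. We exhaust $I$, up to small trace, by an increasing sequence of projections and add up the values of $\varphi$ on the increments.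

Let $s=\sup\{\tau(q):q\in I\text{ a projection}\}$. By Lemma~\ref{lem:U}(b), $I$ contains the supremum of any two of its projections, so there are projections $0=f_0\le f_1\le\cdots$ in $I$ with $\tau(f_j)\to s$. Put $e_j=f_j-f_{j-1}\in I$. Since $\varphi(e_j)=\varphi(e_je_j)=e_j\varphi(e_j)$, the sum $\sum_{j<i\le j'}\varphi(e_i)$ has left support at most $f_{j'}-f_j$. By Lemma~\ref{lem:U}(c) the partial sums of $\sum_i\varphi(e_i)$ are Cauchy in measure; let $z$ be their limit, which exists by completeness. As $f_je_i=e_i$ for $i\le j$ and $f_je_i=0$ for $i>j$, continuity of multiplication gives $f_jz=\sum_{i\le j}\varphi(e_i)=\varphi(f_j)$.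

Let $q\in I$ be a projection, $\theta=\varphi(q)-qz$ and $q_j=q\wedge f_j$. Then $\theta=q\theta$, and from $q_jq=q_j=q_jf_j$ we get
\[
q_j\theta=\varphi(q_jf_j)-q_jf_jz=q_j\bigl(\varphi(f_j)-f_jz\bigr)=0 .
\]
So $\mathrm l(\theta)\le q-q_j$. Since $q\vee f_j\in I$, \eqref{eq:proj} gives $\tau(q-q_j)=\tau(q\vee f_j)-\tau(f_j)\le s-\tau(f_j)\to0$. Hence $\theta=0$. For arbitrary $x\in I$ we have $\mathrm r(x)\in Ux\subset I$ by Lemma~\ref{lem:U}(a), and $\varphi(x)=x\varphi(\mathrm r(x))=x\,\mathrm r(x)z=xz$.
\end{proof}

\begin{proposition}\label{prop:indep}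
Under \textup{(V)}, the elements $[X_1],\dots,[X_n]$ are $U$-linearly independent in $E$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:ext} from Proposition~\ref{prop:indep}]
The map $\sum_i\zeta_i[X_i]\mapsto\sum_i\zeta_iz_i$ is well defined on the submodule generated by the $[X_i]$. It extends to $E$ by Lemma~\ref{lem:inj}, and $\Delta(x)$ is the image of $[x]$.
\end{proof}

To prove Proposition~\ref{prop:indep} we must understand what a dependence means. It is a consequence of finitely many relations, each of which is the derivative of an identity of degree at most $2$ among elements of $M$. Let $t_1,\dots,t_m$ be noncommuting variables. An \emph{elementary polynomial} is one of the form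
\[
P=t_c-\alpha t_a-\beta t_b\qquad\text{or}\qquad P=t_c-t_at_b,
\]
with indices $a,b,c\in\{1,\dots,m\}$ that need not be distinct. Its \emph{partial derivatives} are the elements
\begin{equation}\label{eq:J}
J_j=(\delta_{jc}-\alpha\delta_{ja}-\beta\delta_{jb})\,1\otimes1\qquad\text{or}\qquad J_j=\delta_{jc}\,1\otimes1-\delta_{jb}\,t_a\otimes1-\delta_{ja}\,1\otimes t_b^o
\end{equation}
of $\mathbb C\langle t_1,\dots,t_m\rangle\otimes\mathbb C\langle t_1,\dots,t_m\rangle^o$; the name is justified by \eqref{eq:dP} below. Substituting a tuple $Y\in M^m$ gives $P(Y)\in M$ and $J_j(Y)\in N$.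

\begin{lemma}\label{lem:relation}
Let $X_1,\dots,X_n\in M$ be distinct and suppose that $[X_1],\dots,[X_n]$ are $U$-linearly dependent. Then there are $m\ge n$, $r\ge1$, elements $Y_1,\dots,Y_m\in M$ with $Y_j=X_j$ for $j\le n$, elementary polynomials $P_1,\dots,P_r$ with partial derivatives $J_{kj}$, and bounded elements $\nu_1,\dots,\nu_r,\zeta_1,\dots,\zeta_m\in N$ such that $(\zeta_1,\dots,\zeta_n)\ne0$, $\zeta_j=0$ for $j>n$, and
\begin{equation}\label{eq:rel}
P_k(Y)=0\quad(1\le k\le r),\qquad\sum_{k=1}^r\nu_kJ_{kj}(Y)=\zeta_j\quad(1\le j\le m).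
\end{equation}
\end{lemma}

\begin{proof}
Let $\sum_i\zeta_i[X_i]=0$ with some $\zeta_{i_0}\ne0$. In the free left $U$-module with basis $(e_x)_{x\in M}$ this means $\sum_i\zeta_ie_{X_i}=\sum_{k=1}^r\nu_k\mathfrak r_k$ with $\nu_k\in U$ and relators $\mathfrak r_k$ of the form $e_{\alpha x+\beta y}-\alpha e_x-\beta e_y$ or $e_{xy}-(x\otimes1)e_y-(1\otimes y^o)e_x$. The left side is nonzero because the $X_i$ are distinct, so $r\ge1$. By Lemma~\ref{lem:U}(d) there is a projection $q$ with $\tau(1-q)<\tau(\mathrm l(\zeta_{i_0}))$ and all $q\zeta_i,q\nu_k\in N$. Then $q\zeta_{i_0}\ne0$, since otherwise $\mathrm l(\zeta_{i_0})\le1-q$. Multiplying on the left by $q$, we may assume $\zeta_i,\nu_k\in N$. List the $X_i$ and the other elements that index a basis vector in some $\mathfrak r_k$, without repetition, as $Y_1,\dots,Y_m$. If $\mathfrak r_k$ involves $x=Y_a$, $y=Y_b$ and $\alpha x+\beta y=Y_c$ or $xy=Y_c$, let $P_k$ be the corresponding elementary polynomial. Then $P_k(Y)=0$ and $\mathfrak r_k=\sum_jJ_{kj}(Y)e_{Y_j}$ by \eqref{eq:J}. Compare the coefficients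 of $e_{Y_j}$.
\end{proof}

\begin{example}\label{ex:rel}
If $X_1$ is a projection, take $m=r=1$, $P_1=t_1-t_1t_1$, $\nu_1=1$. Then $\zeta_1=1-X_1\otimes1-1\otimes X_1^o$ is nonzero, and $\zeta_1\Delta(X_1)=0$ for every derivation. If $X_1,X_2$ commute, take $Y_3=X_1X_2$, $P_1=t_3-t_1t_2$, $P_2=t_3-t_2t_1$, $\nu_1=-1$, $\nu_2=1$. The coefficient of the auxiliary variable $t_3$ cancels, and $\zeta_1=1\otimes X_2^o-X_2\otimes1$, $\zeta_2=X_1\otimes1-1\otimes X_1^o$, which are nonzero for nonscalar $X_1,X_2$. In both cases the conclusion of Theorem~\ref{thm:ext} fails: the models satisfy an approximate polynomial equation. In general, however, the auxiliary elements $Y_j$ are arbitrary elements of $M$, not polynomials in $X$, and cannot be eliminated. This is the difficulty.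
\end{example}

\section{A volume bound for almost critical points}\label{sec:volume}

\subsection{The idea with scalar variables}
Read \eqref{eq:rel} as if $t=(x,y)\in\mathbb R^n\times\mathbb R^{m-n}$ and $\nu\in\mathbb R^r$ were real vectors. The point lies on the variety $\{P=0\}$, and the row vector $\nu J$ equals $(\zeta,0)$. Every $h$ in the kernel of the Jacobian $J$ then has its $x$-component orthogonal to $\zeta\ne0$: the point is critical for the projection of the variety to the $x$-space, and one expects few such $x$, as in Sard's theorem. Lagrange multipliers put this in a convenient form. For $F(x,y,\lambda)=\sum_k\lambda_kP_k(x,y)$ and $\psi=(y,\lambda)$, the conditions $P=0$ and $\lambda J=(p,0)$ read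
\[
\nabla_\psi F(x,\psi)=0,\qquad\nabla_xF(x,\psi)=p .
\]
Instead of the critical values $x$, we measure the set of pairs $(x,p)$ for which these equations hold approximately for some $\psi$. It behaves like a neighborhood of a set of half the dimension, whatever $F$ is.

\begin{example}\label{ex:parabola}
Let $F=\lambda(x-y^2)$ with $x,y,\lambda\in\mathbb R$. The exact equations $x=y^2$, $\lambda y=0$, $\lambda=p$ have solutions for $(x,p)$ in the half-line $\{x\ge0,\ p=0\}$ and in the line $\{x=0\}$, which sits over the critical value of the projection of the parabola. Let $0<\eta\le1\le R$, and let $\mathcal W$ be the set of $(x,p)\in[-R,R]^2$ such that $|x-y^2|\le\eta$, $|2\lambda y|\le\eta$, $|\lambda-p|\le\eta$ for some $y,\lambda$. The part with $|x|\le2\eta$ has area at most $8\eta R$. Otherwise $x>2\eta$ (as $x\ge-\eta$), so $y^2\ge x/2$ and $|p|\le\eta+\eta/\sqrt{2x}$; this part has area at most $2\eta(R+\sqrt{2R})$. Thus $\mathcal W$ has area at most $13R\eta$. By Fubini, the set of $x$ over which $\mathcal W$ contains a vertical segment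 of length $1$ has measure at most $13R\eta$.
\end{example}

The proof of Proposition~\ref{prop:indep} is this example in dimension $nD$. The analog of $\mathcal W$ has volume at most $C^D\eta^{nD}$. Over each matrix model $x$, the relation \eqref{eq:rel} supplies multipliers for which $p$ ranges over a set of size of order one in $\kappa D$ directions, so the slice over $x$ has volume at least $c^D\eta^{(n-\kappa)D}$. The models therefore have volume at most $(C/c)^D\eta^{\kappa D}$, against (V).

The reason for half the dimension is symplectic. Suppose the exact equations had a solution $\psi(x,p)$ depending smoothly on $(x,p)$ in an open set. Then $\varphi(x,p)=F(x,\psi(x,p))$ has $d\varphi=\sum_ip_i\,dx_i$, and $d^2\varphi=0$ says that the nondegenerate form $\sum_idp_i\wedge dx_i$ vanishes, which is absurd. With errors of size $\eta$, the same computation shows that $\psi$ or the errors must vary rapidly, and algebraic functions of bounded degree can do so only on a small set.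

\subsection{The bound}
We use four standard tools. \emph{Sard's theorem}: the critical values of a smooth map between manifolds form a null set. \emph{Cauchy--Binet}: for a real $k'\times k$ matrix $A$, $\det(A^TA)=\sum_I(\det A_I)^2$, summed over the $k$-element sets $I$ of rows. \emph{Area formula}: for a smooth map $\Xi$ from an open subset of $\mathbb R^k$ to $\mathbb R^k$ and a Borel set $S$, $\int_S|\det d\Xi|=\int_{\mathbb R^k}\#(S\cap\Xi^{-1}(\theta))\,d\theta$. \emph{Bezout's theorem}: a system of $k$ polynomials of degrees $\delta_1,\dots,\delta_k\ge1$ in $k$ variables has at most $\prod_i\delta_i$ solutions in $\mathbb C^k$ at which the Jacobian is invertible; if one polynomial is constant, the Jacobian has a zero row and there is no such solution.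

\begin{proposition}\label{prop:vol}
Let $D_1,D_2\ge1$ and let $F:\mathbb R^{D_1}\times\mathbb R^{D_2}\to\mathbb R$, $(x,\psi)\mapsto F(x,\psi)$, be a polynomial of degree at most $3$. Let $\rho>0$, $R\ge1$, $0<\eta\le1$, and let $\mathcal W$ be the set of $(x,p)\in\mathbb R^{D_1}\times\mathbb R^{D_1}$ with $|x|,|p|\le R\rho$ for which there is $\psi$ with
\[
|\psi|\le R\rho,\qquad|\nabla_\psi F(x,\psi)|\le\eta\rho,\qquad|\nabla_xF(x,\psi)-p|\le\eta\rho .
\]
Then $\mathcal W$ is compact and
\[
\mathrm{vol}(\mathcal W)\le(4\eta)^{D_1}\cdot2^{3D_1+2D_2}\cdot4^{D_1}3^{D_2}\cdot v_{2D_1}(5R\rho).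
\]
\end{proposition}

The bound does not depend on the coefficients of $F$ and its constants are exponential in the dimensions. Both features are needed, since $F$ and the dimensions will depend on $d$, over which we have no control.

\begin{proof}
The set $\mathcal W$ is the projection of a compact set of triples $(x,p,\psi)$. Write
\[
a=\nabla_\psi F(x,\psi),\qquad b=\nabla_xF(x,\psi)-p ;
\]
these are polynomial maps of degree at most $2$ in $(x,p,\psi)$.

\emph{Step 1: choosing $\psi$ algebraically.} The witness $\psi$ in the definition of $\mathcal W$ is neither unique nor smooth in $(x,p)$. We replace it by a minimizer of an energy, because minimizers solve polynomial equations. For $|\psi_0|\le R\rho$ let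
\[
\mathcal E(x,p,\psi)=|a|^2+|b|^2+\frac{\eta^2}{R^2}|\psi-\psi_0|^2 .
\]
The last term makes $\mathcal E$ tend to infinity as $|\psi|\to\infty$, so a minimizer in $\psi$ exists; its weight is small enough to cost only $O(\eta^2\rho^2)$. Indeed, for $(x,p)\in\mathcal W$ the witness shows that the minimum is at most $\eta^2\rho^2+\eta^2\rho^2+4\eta^2\rho^2$. At a minimizer, $|a|^2+|b|^2\le6\eta^2\rho^2$ and $|\psi|\le(1+\sqrt6)R\rho\le4R\rho$. So the vector
\[
\Theta=(x,\,p,\,\psi,\,a/\eta,\,b/\eta)\in\mathbb R^{3D_1+2D_2}
\]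
satisfies $|\Theta|^2\le(1+1+16)R^2\rho^2+6\rho^2\le(5R\rho)^2$, using $R\ge1$.

\emph{Step 2: regularity.} Let $\mathcal C=\{\nabla_\psi\mathcal E=0\}\subset\mathbb R^{2D_1+D_2}$. With $G=\psi+\frac{R^2}{2\eta^2}\nabla_\psi(|a|^2+|b|^2)$, which does not involve $\psi_0$, we have $\nabla_\psi\mathcal E=\frac{2\eta^2}{R^2}(G-\psi_0)$ and $\mathcal C=G^{-1}(\psi_0)$. By Sard's theorem we fix $\psi_0$ in the ball to be a regular value of $G$; then $\mathcal C$ is a manifold of dimension $2D_1$ with tangent spaces $\ker dG$. Let $\mathrm{pr}:\mathcal C\to\mathbb R^{2D_1}$ be the projection to $(x,p)$, let $Z$ be the null set of its critical values, and let $\mathcal C'\subset\mathcal C$ be the open set of its regular points. On $\mathcal C'$ the map $\mathrm{pr}$ is a local diffeomorphism, so $(x,p)$ are local coordinates, and $\psi,a,b,\Theta$ are smooth functions of them. Let $\mu$ be the measure on $\mathcal C'$ that is Lebesgue measure in these coordinates, and $\mathcal K=\{|\Theta|\le5R\rho\}\cap\mathcal C'$, a relatively closed, hence $\sigma$-compact,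 subset of $\mathcal C'$. For $(x,p)\in\mathcal W\setminus Z$ a minimizer gives a point of $\mathcal C$ over a regular value, so a point of $\mathcal K$ by Step 1. Covering $\mathcal C'$ by countably many charts, we obtain
\[
\mathrm{vol}(\mathcal W)\le\mathrm{vol}(\mathrm{pr}(\mathcal K))\le\mu(\mathcal K).
\]
Let $H=(d\Theta)^Td\Theta$, with derivatives in the coordinates $(x,p)$. We estimate $\int_{\mathcal K}(\det H)^{1/2}d\mu$, the $2D_1$-dimensional volume of the lift of $\mathcal K$ by $\Theta$, from both sides.

\emph{Step 3: the upper estimate.} By Cauchy--Binet, $(\det H)^{1/2}\le\sum_I|\det d\Theta_I|$, summed over the at most $2^{3D_1+2D_2}$ sets $I$ of $2D_1$ coordinates of $\Theta$. Fix $I$. The area formula, applied in charts, gives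
\[
\int_{\mathcal K}|\det d\Theta_I|\,d\mu=\int_{\mathbb R^{2D_1}}\#\bigl(\mathcal K\cap\Theta_I^{-1}(\theta)\bigr)\,d\theta,
\]
and the integrand vanishes for $|\theta|>5R\rho$. By Sard's theorem almost every $\theta$ is a regular value of $\Theta_I:\mathcal C'\to\mathbb R^{2D_1}$. For such $\theta$ the points counted solve the square system $G=\psi_0$, $\Theta_I=\theta$ in the unknowns $(x,p,\psi)$: $D_2$ equations of degree at most $3$ and $2D_1$ equations of degree at most $2$. At these points the real Jacobian of the system is invertible: a vector in its kernel lies in $\ker dG$, so it is tangent to $\mathcal C'$, and it is killed by the invertible differential of $\Theta_I|_{\mathcal C'}$. By Bezout's theorem there are at most $3^{D_2}2^{2D_1}$ such points; this is the only use of the degree of $F$. Hence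
\[
\int_{\mathcal K}(\det H)^{1/2}d\mu\le2^{3D_1+2D_2}\cdot4^{D_1}3^{D_2}\cdot v_{2D_1}(5R\rho).
\]

\emph{Step 4: the lower estimate.} In a chart of $\mathcal C'$ let $\varphi(x,p)=F(x,\psi(x,p))$. Then $d\varphi=\sum_i(p_i+b_i)\,dx_i+\sum_ja_j\,d\psi_j$, and $d^2\varphi=0$ gives
\[
\omega:=\sum_idp_i\wedge dx_i=-\sum_idb_i\wedge dx_i-\sum_jda_j\wedge d\psi_j .
\]
For a tangent vector $u$ put
\[
\|u\|_H^2=u^THu=|dx(u)|^2+|dp(u)|^2+|d\psi(u)|^2+\eta^{-2}\bigl(|da(u)|^2+|db(u)|^2\bigr).
\]
The first two terms show that $H$ is positive definite. Moreover $|dx(u)|,|d\psi(u)|\le\|u\|_H$ and $|da(u)|,|db(u)|\le\eta\|u\|_H$, so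
\begin{align*}
|\omega(u,u')|&\le|db(u)||dx(u')|+|db(u')||dx(u)|+|da(u)||d\psi(u')|+|da(u')||d\psi(u)|\\
&\le4\eta\,\|u\|_H\|u'\|_H .
\end{align*}
Let $\Omega$ be the matrix of $\omega$ in the coordinates $(x,p)$; it has $|\det\Omega|=1$. The inequality says $\|H^{-1/2}\Omega H^{-1/2}\|\le4\eta$, hence $(\det H)^{-1}\le(4\eta)^{2D_1}$, that is, $(\det H)^{1/2}\ge(4\eta)^{-D_1}$ on $\mathcal C'$.

Therefore $\mathrm{vol}(\mathcal W)\le\mu(\mathcal K)\le(4\eta)^{D_1}\int_{\mathcal K}(\det H)^{1/2}d\mu$, and Step 3 concludes.
\end{proof}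

\section{Proof of the linear independence}\label{sec:indep}

Assume (V) and suppose Proposition~\ref{prop:indep} fails. Fix the data of Lemma~\ref{lem:relation} and put $s=\sum_{j\le n}\|\zeta_j\|_2^2>0$. A \emph{constant} is a positive number that depends only on these data and on $c_0$. Fix $\eta\in(0,1]$. We shall choose, in this order, $\varepsilon$, polynomials, $(l,\sigma)$ and $d$, all depending on $\eta$; constants depend on none of these. We shall find constants $c,C,\kappa$ with $c\le C\eta^{\kappa}$, which is absurd for small $\eta$.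

\subsection{Matrix conventions}
The algebra $M_d\otimes M_d^o$ acts on $M_d$ by $(a\otimes b^o)w=awb$. This is a $*$-representation for the complex inner product $\mathrm{Tr}(w^*w')$, since $\mathrm{Tr}(w^*aw'b)=\mathrm{Tr}((a^*wb^*)^*w')$, and adjoints for it are also adjoints for its real form $\langle\cdot,\cdot\rangle$. Computing with matrix units, the complex trace of the operator $a\otimes b^o$ is $\sum_{i,j}a_{ii}b_{jj}$, so
\begin{equation}\label{eq:trace}
\tfrac1D\mathrm{Tr}(a\otimes b^o)=\mathrm{tr}(a)\,\mathrm{tr}(b).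
\end{equation}
An elementary polynomial defines a map $M_d^m\to M_d$, and since $d(t_at_b)[h]=h_at_b+t_ah_b$, formula \eqref{eq:J} gives
\begin{equation}\label{eq:dP}
dP_k(t)[h]=\sum_{j=1}^mJ_{kj}(t)h_j\qquad(t,h\in M_d^m).
\end{equation}
Let $\mathcal P=\mathbb C\langle t_1,\dots,t_n\rangle$ with the involution fixing the $t_i$. As $X$ and $x\in(M_d^{sa})^n$ are self-adjoint, evaluation gives $*$-homomorphisms $\mathcal P\to M$, $\mathcal P\to M_d$ and $\mathcal P\otimes\mathcal P^o\to N$, $\mathcal P\otimes\mathcal P^o\to\mathrm{End}(M_d)$.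

\begin{lemma}\label{lem:transfer}
Given finitely many $q\in\mathcal P$ and $T\in\mathcal P\otimes\mathcal P^o$ and $\sigma'>0$, there are $l,\sigma$ such that for all $d$ and $x\in\mathcal X_d(l,\sigma)$,
\[
|\mathrm{tr}\,q(x)-\tau(q(X))|<\sigma',\qquad|\tfrac1D\mathrm{Tr}\,T(x)-\tau(T(X))|<\sigma' .
\]
\end{lemma}

\begin{proof}
Write $T=\sum_ic_i\,w_i\otimes(w_i')^o$ with words $w_i,w_i'$. By \eqref{eq:trace}, $\frac1D\mathrm{Tr}\,T(x)=\sum_ic_i\,\mathrm{tr}\,w_i(x)\,\mathrm{tr}\,w'_i(x)$, while $\tau(T(X))=\sum_ic_i\tau(w_i(X))\tau(w_i'(X))$. So both quantities are values of one polynomial, independent of $d$, at the traces of finitely many words; the same holds for $q$. Use its continuity.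
\end{proof}

\subsection{Polynomial approximation of the relation}
Only polynomials in $X$ can be evaluated at a model $x$, so we approximate $Y_j$ and $\nu_k$; here we use that $X$ generates $M$. Kaplansky's density theorem implies: if $\mathcal A$ is a weakly dense $*$-subalgebra of $A$, every $y\in A$ is a $\|\cdot\|_2$-limit of elements of $\mathcal A$ of norm at most $\|y\|$. The images of $\mathcal P$ in $M$ and of $\mathcal P\otimes\mathcal P^o$ in $N$ are weakly dense. Given $\varepsilon\in(0,1]$, put $q_j=t_j$ for $j\le n$ and choose $q_j\in\mathcal P$ $(n<j\le m)$ and $\nu_k'\in\mathcal P\otimes\mathcal P^o$ with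
\[
\|q_j(X)\|\le\|Y_j\|,\quad\|q_j(X)-Y_j\|_2\le\varepsilon,\quad\|\nu_k'(X)\|\le\|\nu_k\|,\quad\|\nu'_k(X)-\nu_k\|_2\le\varepsilon .
\]
The degrees and coefficients of these polynomials depend on $\varepsilon$ in an uncontrolled way. This does no harm: they will only produce witnesses $\psi$, and the polynomial $F$ does not contain them. Substituting $q=(q_1,\dots,q_m)$ for $t$, define
\[
T_j=\sum_{k=1}^r\nu_k'\,J_{kj}(q)\in\mathcal P\otimes\mathcal P^o\quad(1\le j\le m),\qquad Q=\sum_{j\le n}T_jT_j^* .
\]
Let $B_0$ be the maximum of $1+2\max_j\|Y_j\|$ and the numbers $1+|\alpha|+|\beta|$ occurring in the $P_k$. Write $\tilde Y=q(X)$. By \eqref{eq:J}, $\|J_{kj}(\tilde Y)\|\le B_0$ and $\|J_{kj}(\tilde Y)-J_{kj}(Y)\|_2\le2\varepsilon$. From $P_k(Y)=0$ and $\tilde Y_a\tilde Y_b-Y_aY_b=\tilde Y_a(\tilde Y_b-Y_b)+(\tilde Y_a-Y_a)Y_b$ we get $\|P_k(\tilde Y)\|_2\le B_0\varepsilon$. By \eqref{eq:rel},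
\[
T_j(X)-\zeta_j=\sum_k(\nu_k'(X)-\nu_k)J_{kj}(\tilde Y)+\sum_k\nu_k\bigl(J_{kj}(\tilde Y)-J_{kj}(Y)\bigr).
\]
With the constants $B=B_0\sum_k\|\nu_k\|$ and $K=rB_0+2\sum_k\|\nu_k\|$ we obtain
\begin{equation}\label{eq:approx}
\|T_j(X)\|\le B,\qquad\|T_j(X)-\zeta_j\|_2\le K\varepsilon,\qquad\|P_k(\tilde Y)\|_2\le K\varepsilon .
\end{equation}
Choose $\varepsilon$ so small that
\begin{equation}\label{eq:eps}
(24m+2r)K^2\varepsilon^2\le\eta^2,\qquad\sqrt n\,K\varepsilon<(1-2^{-1/2})\sqrt s .
\end{equation}

\subsection{Matrix models}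
We claim that for suitable $(l,\sigma)$, all $d$ and all $x\in\mathcal X_d(l,\sigma)$:
\begin{enumerate}
\item[(M1)] $\mathrm{tr}(q_j(x)^*q_j(x))\le\|Y_j\|^2+1$ for $1\le j\le m$;
\item[(M2)] $\sum_k\mathrm{tr}\bigl(P_k(q(x))^*P_k(q(x))\bigr)\le2rK^2\varepsilon^2$;
\item[(M3)] $\frac1D\mathrm{Tr}(\nu_k'(x)\nu_k'(x)^*)\le\|\nu_k\|^2+1$;
\item[(M4)] $\frac1D\mathrm{Tr}(T_j(x)T_j(x)^*)\le2K^2\varepsilon^2$ for $j>n$, and $\le B^2+1$ for $j\le n$;
\item[(M5)] $\frac1D\mathrm{Tr}\,Q(x)\ge s/2$ and $\frac1D\mathrm{Tr}\,Q(x)^2\le B':=n^2B^4+1$.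
\end{enumerate}
By Lemma~\ref{lem:transfer} it suffices that the inequalities hold strictly at $X$. For (M1)--(M4) this follows from the norm bounds and \eqref{eq:approx}, with $\zeta_j=0$ for $j>n$. For (M5), $\|Q(X)\|\le nB^2$, and $\tau(Q(X))^{1/2}=(\sum_{j\le n}\|T_j(X)\|_2^2)^{1/2}\ge\sqrt s-\sqrt nK\varepsilon>\sqrt{s/2}$ by \eqref{eq:approx} and \eqref{eq:eps}. Fix such $(l,\sigma)$, take $d$ as in (V), and write $\mathcal X=\mathcal X_d(l,\sigma)$, so $\mathrm{vol}(\mathcal X)\ge c_0^D$.

\subsection{The function $F$ and the upper bound}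
For $x\in(M_d^{sa})^n$, $y=(y_{n+1},\dots,y_m)\in M_d^{m-n}$ and $\lambda\in M_d^r$ let
\[
F(x,y,\lambda)=\sum_{k=1}^r\langle\lambda_k,P_k(x,y)\rangle .
\]
This is a real polynomial of degree at most $3$ in $x\in\mathbb R^{D_1}$ and $\psi=(y,\lambda)\in\mathbb R^{D_2}$, where $D_1=nD$ and $D_2=2(m-n+r)D$. Let $\mathrm{Herm}(w)=\frac12(w+w^*)$, the orthogonal projection of $M_d$ onto $M_d^{sa}$. By \eqref{eq:dP}, the derivative of $F$ in the direction $h$ of the $j$-th variable is $\langle\sum_kJ_{kj}^*\lambda_k,h\rangle$, with $h$ self-adjoint if $j\le n$. So, with $P_k$ and $J_{kj}$ evaluated at $(x,y)$,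
\begin{equation}\label{eq:grad}
\nabla_{\lambda_k}F=P_k,\qquad\nabla_{y_j}F=\sum_kJ_{kj}^*\lambda_k,\qquad\nabla_{x_j}F=\mathrm{Herm}\Bigl(\sum_kJ_{kj}^*\lambda_k\Bigr).
\end{equation}
Define the constants
\[
C_1=2\sum_k(\|\nu_k\|^2+1),\quad C_2=2n(B^2+1),\quad R=1+\Bigl(\sum_{j\le m}(\|Y_j\|^2+1)+6C_1+6C_2\Bigr)^{1/2},
\]
and let $\mathcal W$ be the set of Proposition~\ref{prop:vol} for this $F$, $R$, $\eta$ and $\rho=\sqrt D$. By \eqref{eq:ball}, $v_{2nD}(5R\sqrt D)\le(25\pi eR^2/n)^{nD}$, so
\begin{equation}\label{eq:upper}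
\mathrm{vol}(\mathcal W)\le C^D\eta^{nD},\qquad C=128^n\,12^{2(m-n+r)}\,(25\pi eR^2/n)^n .
\end{equation}

\subsection{Points of $\mathcal W$ over a model}
Fix $x\in\mathcal X$. The relation yields a multiplier for every $g\in M_d$: put $y_j=q_j(x)$ and $\lambda_k=\nu_k'(x)^*g$. Since $\sum_kJ_{kj}(q(x))^*\nu'_k(x)^*=T_j(x)^*$, \eqref{eq:grad} becomes
\[
\nabla_{\lambda_k}F=P_k(q(x)),\qquad\nabla_{y_j}F=T_j(x)^*g,\qquad\nabla_xF=L_xg:=\bigl(\mathrm{Herm}(T_j(x)^*g)\bigr)_{j\le n},
\]
where $L_x:M_d\to(M_d^{sa})^n$ is real linear. For $j>n$ the operator $T_j(x)$ is small only in the normalized Hilbert--Schmidt norm, not in operator norm, so $T_j(x)^*g$ is small for typical $g$, not for all. We therefore take $g$ standard Gaussian in $M_d\cong\mathbb R^{2D}$. For complex linear $T$ we have $\mathbb E|Tg|^2=2\mathrm{Tr}(T^*T)$, because a complex orthonormal basis $(b_i)$ gives the real one $(b_i,\sqrt{-1}\,b_i)$. By (M3) and (M4),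
\[
\mathbb E|\lambda|^2\le C_1D,\qquad\mathbb E\sum_{j>n}|T_j(x)^*g|^2\le4mK^2\varepsilon^2D,\qquad\mathbb E|L_xg|^2\le C_2D .
\]
Let $\mathcal G_x$ be the closed set of $g$ with $|\lambda|^2\le6C_1D$, $\sum_{j>n}|T_j(x)^*g|^2\le24mK^2\varepsilon^2D$ and $|L_xg|^2\le6C_2D$. By Markov's inequality each condition fails with probability at most $\frac16$, so $\mathcal G_x$ has probability at least $\frac12$. We claim
\begin{equation}\label{eq:inW}
(x,\,L_xg+w)\in\mathcal W\qquad\text{for } g\in\mathcal G_x,\ w\in(M_d^{sa})^n,\ |w|\le\eta\sqrt D .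
\end{equation}
Indeed, with $p=L_xg+w$ and the witness $\psi=(y,\lambda)$: $|\nabla_\psi F|^2\le(24m+2r)K^2\varepsilon^2D\le\eta^2D$ by (M2) and \eqref{eq:eps}; $|\nabla_xF-p|=|w|$; by (M1), $|x|^2+|\psi|^2\le(\sum_j(\|Y_j\|^2+1)+6C_1)D\le R^2D$; and $|p|\le(\sqrt{6C_2}+1)\sqrt D\le R\sqrt D$.

\subsection{Large singular values of $L_x$}
It remains to see that $L_x\mathcal G_x$ is large in many directions; here $\zeta\ne0$ enters, through (M5). Let $\mathcal V\subset M_d$ be the spectral subspace of the positive operator $Q(x)$ for the eigenvalues $\ge s/4$, and $\delta_{\mathcal V}$ its complex dimension. With $\pi_{\mathcal V}$ the projection onto $\mathcal V$, (M5) and Cauchy--Schwarz give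
\[
\tfrac s2\le\tfrac s4+\tfrac1D\mathrm{Tr}(Q(x)\pi_{\mathcal V})\le\tfrac s4+(B')^{1/2}(\delta_{\mathcal V}/D)^{1/2},
\]
so $\delta_{\mathcal V}\ge\kappa D$ with the constant $\kappa=s^2/(16B')$. The map $\mathrm{Herm}$ can kill a vector, but not together with its multiple by $\sqrt{-1}$: writing $w=w_1+\sqrt{-1}\,w_2$ with $w_1,w_2$ self-adjoint, $|w|^2=|w_1|^2+|w_2|^2=|\mathrm{Herm}(w)|^2+|\mathrm{Herm}(\sqrt{-1}\,w)|^2$. Hence for $g\in\mathcal V$
\begin{equation}\label{eq:ig}
|L_xg|^2+|L_x(\sqrt{-1}\,g)|^2=\sum_{j\le n}|T_j(x)^*g|^2=\langle g,Q(x)g\rangle\ge\tfrac s4|g|^2 .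
\end{equation}
Diagonalize the quadratic form $|L_xg|^2$ on $\mathcal V$, a real space of dimension $2\delta_{\mathcal V}$, and let $\mathcal V_-$ and $\mathcal V_+$ be spanned by the eigenvectors with eigenvalues $<s/8$ and $\ge s/8$. If $\dim_{\mathbb R}\mathcal V_->\delta_{\mathcal V}$, then $\mathcal V_-\cap\sqrt{-1}\,\mathcal V_-$ contains some $g\ne0$; both $g$ and $\sqrt{-1}\,g$ lie in $\mathcal V_-$, and the left side of \eqref{eq:ig} is less than $\frac s4|g|^2$, a contradiction. So $\dim_{\mathbb R}\mathcal V_+\ge\delta_{\mathcal V}$, and $|L_xg|\ge c_1|g|$ on $\mathcal V_+$ with $c_1=\sqrt{s/8}$. By the min--max principle, $L_x$ has at least $D_0:=\lceil\kappa D\rceil$ singular values $\ge c_1$; in particular $D_0\le nD$.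

\subsection{The lower bound and the contradiction}
Let $\sigma_1,\dots,\sigma_{D_0}\ge c_1$ be the largest singular values of $L_x$, with orthonormal $a_i\in(M_d^{sa})^n$ and orthonormal $b_i\in M_d$ such that $L_x^*a_i=\sigma_ib_i$. Let $V$ be the span of the $a_i$ and $\mathrm{pr}_V$ the orthogonal projection. The coordinates $\langle a_i,L_xg\rangle=\sigma_i\langle b_i,g\rangle$ are independent centered Gaussians of variance $\sigma_i^2$, so $\mathrm{pr}_VL_xg$ has density at most $(2\pi c_1^2)^{-D_0/2}$ on $V$. The $\sigma$-compact set $\mathrm{pr}_VL_x\mathcal G_x$ has probability at least $\frac12$, hence volume at least $\frac12(2\pi c_1^2)^{D_0/2}$. By \eqref{eq:inW} with $w\in V^\perp$, over each of its points the slice $\mathcal W_x=\{p:(x,p)\in\mathcal W\}$ contains a ball of radius $\eta\sqrt D$ in the direction $V^\perp$, of dimension $k=nD-D_0$. By \eqref{eq:ball} and $k\le nD$ this ball has volume at least $(2\eta/\sqrt n)^k$, also for $k=0$. Put $c_2=\min\{1,\sqrt{2\pi}\,c_1,2/\sqrt n\}$. By Fubini, and since $\eta\le1$ and $k\le(n-\kappa)D$,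
\[
\mathrm{vol}(\mathcal W_x)\ge\tfrac12\,c_2^{D_0}\,c_2^{\,k}\,\eta^{k}\ge\tfrac12\,c_2^{\,nD}\,\eta^{(n-\kappa)D}\qquad(x\in\mathcal X).
\]
Integrating over $\mathcal X$,
\begin{equation}\label{eq:lower}
\mathrm{vol}(\mathcal W)\ge c^D\,\eta^{(n-\kappa)D},\qquad c=\tfrac12c_0c_2^{\,n}.
\end{equation}
Taking $D$-th roots in \eqref{eq:upper} and \eqref{eq:lower} gives $c\le C\eta^\kappa$. The numbers $c,C,\kappa$ are constants: $B$, and with it $R$ and $\kappa$, is independent of $\varepsilon$ because Kaplansky's theorem preserves the norm bounds, and $c_0$ is independent of $(l,\sigma)$ by (V). Letting $\eta\to0$ gives $c=0$, a contradiction. This proves Proposition~\ref{prop:indep}, and with it Theorems~\ref{thm:ext} and~\ref{thm:main}.\hfill$\square$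

\begin{thebibliography}{9}

\bibitem{OWR}
\texttt{http://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2915/\allowbreak OWR\_2005\_41.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\bibitem{Voi}
Voiculescu, Invent. Math. \textbf{104} (1991).

\end{thebibliography}
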